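\title{A stationary $\phi$-mixing sequence whose normalized partial sums tend to zero in probability}

\begin{abstract}
Let $(X_j)$ be a strictly stationary $\phi$-mixing sequence with mean zero, finite variance and $\sigma_n^2=\operatorname{Var}S_n\to\infty$. By a theorem of Dehling, Denker and Philipp, either $S_n/\sigma_n\to0$ in probability, or $S_n/\sigma_n$ has a nondegenerate normal limit along a subsequence. We show that the first alternative occurs, even with $\phi(1)$ arbitrarily small. The example is a superposition of rarer and rarer, larger and larger copies of a $\pm1$-valued sequence with small $\phi(1)$ and $\operatorname{Var}S_n=o(n)$. That sequence carries weak negative correlations $\rho_v$ on all scales $2^v$; the loss of variance is governed by $\sum\rho_v=\infty$ and the mixing coefficient by $\sum\rho_v^2<\infty$. We also show that the first alternative forces $\sigma_n^2=o(n)$ and $E|X_1|^r=\infty$ for all $r>2$; in the examples $\sigma_n^2/n$ tends to zero as slowly as one likes.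
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X_1,X_2,\dots$ be random variables, let $\mathcal F_m^n$ be the $\sigma$-field generated by $X_m,\dots,X_n$, and let $\mathcal F_m^\infty$ be the $\sigma$-field generated by $X_m,X_{m+1},\dots$. Put
\[
\phi(n)=\sup\bigl\{|P(B\mid A)-P(B)| : A\in\mathcal F_1^k,\ P(A)>0,\ B\in\mathcal F_{k+n}^\infty,\ k\ge1\bigr\}.
\]
We write $\phi_X(n)$ when the sequence has to be named. The number $\phi(n)$ measures how far the law of the future from time $k+n$ on can be moved by conditioning on an event of the past up to time $k$, \emph{however unlikely that event is}. It is nonincreasing in $n$, and $\phi(1)=0$ exactly when the $X_j$ are independent. The sequence is \emph{$\phi$-mixing} if $\phi(n)\to0$; no rate is assumed. Throughout, $S_n=X_1+\dots+X_n$ and $\sigma_n^2=\operatorname{Var}S_n$.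

\begin{theorem}[Dehling, Denker and Philipp \cite{DDP}; see also Peligrad \cite{Pel}]\label{thm:ddp}
Let $(X_j)_{j\ge1}$ be strictly stationary and $\phi$-mixing, with $EX_1=0$, $EX_1^2<\infty$ and $\sigma_n^2\to\infty$. Then exactly one of the following holds:
\begin{equation}\label{eq:deg}
S_n/\sigma_n\to0\quad\text{in probability},
\end{equation}
or there are an increasing sequence $(n_k)$ of positive integers and a constant $c>0$ such that
\begin{equation}\label{eq:clt}
S_{n_k}/\sigma_{n_k}\to N(0,c)\quad\text{in distribution}.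
\end{equation}
\end{theorem}

Whether \eqref{eq:deg} can actually hold is stated as an open question in \cite{LT}. This is the problem treated here: \emph{is there a strictly stationary $\phi$-mixing sequence with $EX_1=0$, $EX_1^2<\infty$ and $\sigma_n^2\to\infty$ that satisfies \eqref{eq:deg}, or does \eqref{eq:clt} always hold?}

For independent $X_j$ the central limit theorem gives \eqref{eq:clt} with $n_k=k$ and $c=1$. Alternative \eqref{eq:deg} is the opposite extreme. The variable $S_n/\sigma_n$ has second moment $1$, while under \eqref{eq:deg} bounded convergence gives $E[(S_n/\sigma_n)^2;|S_n|\le\theta\sigma_n]\to0$ for every $\theta$: the whole variance sits on events of vanishing probability. The following necessary condition says where it sits, namely on single large terms.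

\begin{theorem}\label{thm:nec}
Let $(X_j)$ be strictly stationary and $\phi$-mixing, with $EX_1=0$, $EX_1^2<\infty$ and $\sigma_n\to\infty$, and suppose that \eqref{eq:deg} holds. If $m\ge1$ satisfies $\phi(m)\le1/64$, then for all large $n$
\[
nE\bigl[X_1^2;\,|X_1|>\sigma_n/(32m)\bigr]>2^{-15}m^{-2}\sigma_n^2 .
\]
Consequently $\sigma_n^2=o(n)$, and $E|X_1|^r=\infty$ for every $r>2$.
\end{theorem}

So under \eqref{eq:deg} the moderate values of the $X_j$, which carry almost all of $EX_1^2$, must cancel in the sum. On the other hand $\phi$-mixing makes long adjacent blocks almost uncorrelated: for every $\beta<2$ one has $\sigma_{2n}^2\ge\beta\sigma_n^2$ for all large $n$ (Lemma~\ref{lem:doubling}). The variance has to be sublinear, yet it may lose only a factor $1-o(1)$ against linear growth in each doubling of $n$. One might guess that this leaves no room. It does leave room.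

\begin{theorem}\label{thm:main}
Let $\delta\in(0,1)$ and let $\omega(n)\to0$ be any positive sequence. There is a strictly stationary sequence $(X_j)_{j\ge1}$ with $EX_1=0$, $EX_1^2<\infty$, $\phi(1)\le\delta$, $\phi(n)\to0$, $\sigma_n^2\ge\omega(n)\,n$ for all large $n$, $\sigma_n^2\to\infty$, and $S_n/\sigma_n\to0$ in probability.
\end{theorem}

For this sequence \eqref{eq:clt} fails along every subsequence, because a sequence that tends to $0$ in probability has no subsequential limit $N(0,c)$ with $c>0$. Thus \eqref{eq:deg} does occur. By Theorem~\ref{thm:nec} it forces $\sigma_n^2/n\to0$, and by Theorem~\ref{thm:main} this convergence may be arbitrarily slow.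

Section~\ref{sec:tools} collects the standard facts that we use. Section~\ref{sec:reduction} reduces Theorem~\ref{thm:main} to the existence of $\pm1$-valued sequences with small $\phi(1)$ and sublinear variance (Proposition~\ref{prop:block}). These are constructed in Section~\ref{sec:block}, where their variance is computed, and their mixing is proved in Section~\ref{sec:mixing}. Section~\ref{sec:nec} proves Theorem~\ref{thm:nec}. The proofs of Theorems~\ref{thm:nec} and~\ref{thm:main} are independent of each other, and neither uses Theorem~\ref{thm:ddp}.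

\section{Total variation, entropy and covariances}\label{sec:tools}

For probability measures $\mu,\nu$ on the same space let $\operatorname{TV}(\mu,\nu)=\sup_B|\mu(B)-\nu(B)|$ and, if $\mu\ll\nu$, let $\operatorname{KL}(\mu\|\nu)=\int\log(d\mu/d\nu)\,d\mu$. Note that $\phi(n)$ is the smallest number $c$ such that $|P(A\cap B)-P(A)P(B)|\le cP(A)$ for all $k$, $A\in\mathcal F_1^k$, $B\in\mathcal F_{k+n}^\infty$. If $X_j=g(Y_j)$ for all $j$, then $\phi_X\le\phi_Y$.

\begin{itemize}
\item[(T1)] \emph{Products.} $\operatorname{TV}(\bigotimes_{j\le J}\mu_j,\bigotimes_{j\le J}\nu_j)\le\sum_{j\le J}\operatorname{TV}(\mu_j,\nu_j)$. Indeed, $|\int g\,d\mu-\int g\,d\nu|\le\operatorname{TV}(\mu,\nu)$ for $0\le g\le1$, since $g=\int_0^1\mathbf 1_{\{g>s\}}\,ds$; replace one factor at a time and take for $g$ the measure of the sections of $B$.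
\item[(T2)] \emph{Maximal coupling.} If $\mu,\nu$ live on a countable set, there is a random pair $(\mathbf w,\mathbf w')$ with marginals $\mu,\nu$ and $\Pr(\mathbf w\ne\mathbf w')=\operatorname{TV}(\mu,\nu)$.
\item[(T3)] \emph{Pinsker's inequality.} $\operatorname{TV}(\mu,\nu)\le\sqrt{\operatorname{KL}(\mu\|\nu)/2}$.
\item[(T4)] \emph{Extension.} If $|P(A\cap B)-P(A)P(B)|\le cP(A)$ for all $A$ in an algebra $\mathcal A_0$ and all $B$ in an algebra $\mathcal B_0$, then the same holds for $A\in\sigma(\mathcal A_0)$, $B\in\sigma(\mathcal B_0)$. Every event of $\sigma(\mathcal A_0)$ is a limit of events $A_i\in\mathcal A_0$ in the sense $P(A_i\triangle A)\to0$, likewise for $B$, and both sides are continuous under such limits.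
\item[(T5)] \emph{Conditional laws.} If $Y,Y'$ take values in countable products of countable sets, a regular conditional law of $Y'$ given $Y$ exists, and two such laws agree for almost every value of $Y$.
\item[(T6)] \emph{Ibragimov's inequality.} If $f\in L^2$ is $\mathcal F_1^k$-measurable and $g\in L^2$ is $\mathcal F_{k+n}^\infty$-measurable, then $|\operatorname{Cov}(f,g)|\le2\phi(n)^{1/2}\|f\|_2\|g\|_2$.
\end{itemize}

\section{Rare large components}\label{sec:reduction}

\subsection{What the components must satisfy}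

The natural way to hide variance on rare events is a sum $X_i=\sum_jX_i^{(j)}$ of independent stationary components, where $X_i^{(j)}$ vanishes except with a small probability $p_j$ and then equals $\pm x_j$, with $\sum_j x_j^2p_j<\infty$. Let $p_j$ decrease very fast and look at time $n$. A component with $np_j\ll1$ has most likely not appeared among the first $n$ terms, but it contributes about $nx_j^2p_j$ to $\sigma_n^2$. These are the components that should dominate. If each component is an independent sequence they do not: the components with $np_j\gg1$ contribute $nx_j^2p_j$ each, which is the head of a convergent series against its tail. So the signs of each component must be dependent in such a way that its own variance eventually becomes $o(n)$.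

Sublinear variance alone is easy. If $\epsilon_1,\epsilon_2,\dots$ are independent fair signs and $\xi_n=\epsilon_{n+1}-\epsilon_n$, then $\operatorname{Var}(\xi_1+\dots+\xi_n)=2$ and $\phi_\xi(n)=0$ for $n\ge2$. But $\phi_\xi(1)\ge\frac14$, since $P(\xi_2=2)=\frac14$ and $P(\xi_2=2\mid\xi_1=2)=0$. A component that appears with probability $p_j$ runs its signs on a clock slowed down by the factor $p_j$, so at any fixed gap $n$ the far components show the coefficient $\phi(1)$ of their signs (Remark~\ref{rem:thin}), and these coefficients have to be summable over $j$. What is needed is the following.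

\begin{proposition}\label{prop:block}
For every $\delta\in(0,1)$ there is a strictly stationary sequence $(\xi_n)_{n\ge1}$ with values $\pm1$ and $E\xi_1=0$ such that $\phi_\xi(1)\le\delta$, $\phi_\xi(n)\to0$, and $V(n)=\operatorname{Var}(\xi_1+\dots+\xi_n)$ satisfies $V(n)\le73n$ for all $n$ and $V(n)/n\to0$.
\end{proposition}

The constant $73$ matters only in that it does not depend on $\delta$. In the rest of this section we derive Theorem~\ref{thm:main} from Proposition~\ref{prop:block}.

\subsection{Thinning and superposition}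

\begin{lemma}[Thinning]\label{lem:thin}
Let $\xi=(\xi_m)_{m\ge1}$ be as in Proposition~\ref{prop:block}, let $(I_i)_{i\ge1}$ be independent Bernoulli variables with $P(I_i=1)=p\in(0,1)$, independent of $\xi$, and let $N(i)=I_1+\dots+I_i$ and $x>0$. Put $X_i=x\,\xi_{N(i)}$ if $I_i=1$ and $X_i=0$ if $I_i=0$. Then $(X_i)_{i\ge1}$ is strictly stationary and
\[
\phi_X(n)\le E\,\phi_\xi(1+J_n),\qquad J_n\sim\operatorname{Bin}(n-1,p).
\]
In particular $\phi_X(n)\le\phi_\xi(1)$ for all $n$, and $\phi_X(n)\to0$.
\end{lemma}

\begin{proof}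
Write $X=\Phi(I,\xi)$, where $\Phi$ places the successive terms of $x\xi$ at the successive positions where $I$ equals $1$. With $I^{(r)}=(I_{r+i})_{i\ge1}$ and $\xi^{(a)}=(\xi_{a+m})_{m\ge1}$ we have
\[
(X_{r+i})_{i\ge1}=\Phi\bigl(I^{(r)},\xi^{(N(r))}\bigr),\qquad r\ge0 .
\]
Given all of $I$, the sequence $\xi^{(N(r))}$ has the law of $\xi$. Hence $(I^{(r)},\xi^{(N(r))})$ has the law of $(I,\xi)$, which is stationarity.

Fix $k,n\ge1$, put $r=k+n-1$, and let $B=\{(X_{r+i})_{i\ge1}\in\Gamma\}$. For a $0$-$1$ sequence $\iota$ let $\Gamma_\iota=\{y:\Phi(\iota,y)\in\Gamma\}$ and $g(\iota)=P(\xi\in\Gamma_\iota)$. By the first paragraph $P(B)=Eg(I^{(r)})$. An atom $A$ of the finite $\sigma$-field $\sigma(X_1,\dots,X_k)$ prescribes $I_1,\dots,I_k$, hence $l=N(k)$, and $\xi_1,\dots,\xi_l$. The sequence $I^{(k)}$ is independent of $A$ and $\xi$, and it determines $I^{(r)}$ and $J=I_{k+1}+\dots+I_r\sim\operatorname{Bin}(n-1,p)$. On $A$ we have $B=\{\xi^{(l+J)}\in\Gamma_{I^{(r)}}\}$, which for frozen $I^{(k)}$ is an event in $\sigma(\xi_m:m\ge l+J+1)$.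 So $P(B\mid A,I^{(k)})$ differs from $g(I^{(r)})$ by at most $\phi_\xi(J+1)$. Taking expectations gives $|P(B\mid A)-P(B)|\le E\phi_\xi(1+J)$, and this passes from atoms to unions of atoms by averaging. The last two claims follow because $\phi_\xi$ is nonincreasing and tends to $0$, and $J_n\to\infty$ in probability.
\end{proof}

\begin{remark}\label{rem:thin}
For small $p$ the bound cannot be improved much: $\phi_X(n)\ge\phi_\xi(1)-2(n-1)p$. To see this take $A'\in\sigma(\xi_1,\dots,\xi_k)$ with $P(A')>0$ and $B'=\{\xi^{(k)}\in\Gamma'\}$, and put $A=A'\cap\{I_1=\dots=I_k=1\}$ and $B=\{\xi^{(N(k+n-1))}\in\Gamma'\}$. Up to a null set $B$ is determined by the nonzero terms among $X_{k+n},X_{k+n+1},\dots$, and $P(B)=P(B')$. Moreover $P(B\mid A)-P(B)=\sum_jP(J_n=j)\,[P(\xi^{(k+j)}\in\Gamma'\mid A')-P(B')]$, where $P(J_n\ne0)\le(n-1)p$.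
\end{remark}

\begin{lemma}[Superposition]\label{lem:super}
Let $X^{(j)}=(X^{(j)}_i)_{i\ge1}$, $j\ge1$, be independent sequences, each variable taking finitely many values, and suppose that $X_i=\sum_jX_i^{(j)}$ converges almost surely for each $i$. Then $\phi_X(n)\le\sum_j\phi_{X^{(j)}}(n)$.
\end{lemma}

\begin{proof}
Fix $k,n$ and let $\mathcal A_j=\sigma(X_i^{(j)}:i\le k)$, $\mathcal B_j=\sigma(X_i^{(j)}:i\ge k+n)$. An atom of positive probability of the finite $\sigma$-field $\mathcal A_1\vee\dots\vee\mathcal A_J$ has the form $A_1\cap\dots\cap A_J$ with atoms $A_j\in\mathcal A_j$. Given this atom, the futures $(X_i^{(j)})_{i\ge k+n}$, $j\le J$, are independent, and the $j$-th has its conditional law given $A_j$, which is within $\phi_{X^{(j)}}(n)$ of its unconditional law in total variation. By (T1), and by adding over atoms, $|P(A\cap B)-P(A)P(B)|\le P(A)\sum_j\phi_{X^{(j)}}(n)$ for $A\in\mathcal A_1\vee\dots\vee\mathcal A_J$ and $B\in\mathcal B_1\vee\dots\vee\mathcal B_J$. By (T4) this holds for $A\in\bigvee_j\mathcal A_j$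 and $B\in\bigvee_j\mathcal B_j$, and up to null sets these $\sigma$-fields contain $\sigma(X_i:i\le k)$ and $\sigma(X_i:i\ge k+n)$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:main}}

For $j\ge1$ let $\xi^{(j)}$ be a sequence from Proposition~\ref{prop:block} with $\phi_{\xi^{(j)}}(1)\le\delta2^{-j}$, and let $V_j(m)=\operatorname{Var}(\xi_1^{(j)}+\dots+\xi_m^{(j)})$, $V_j(0)=0$. Let $X^{(j)}$ be its thinning with parameters $p_j\in(0,1)$, to be chosen, and $x_j=j^{-1}p_j^{-1/2}$, so that $E(X_i^{(j)})^2=x_j^2p_j=j^{-2}$. The components are taken independent, and $S_n^{(j)}$ denotes the partial sums of $X^{(j)}$. The weights $j^{-2}$ are chosen for two properties: they are summable, and a single weight $k^{-2}$ is small compared with the tail $\sum_{j>k}j^{-2}$. Geometric weights would fail the second.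

\emph{One component.} Given the Bernoulli variables, $S_n^{(j)}$ is $x_j$ times the sum of the first $N_j(n)$ terms of $\xi^{(j)}$, with $N_j(n)\sim\operatorname{Bin}(n,p_j)$. So $ES_n^{(j)}=0$ and $\operatorname{Var}S_n^{(j)}=x_j^2EV_j(N_j(n))$. From $V_j(m)\le73m$, from $V_j(1)=1$ and from $P(N_j(n)=1)=np_j(1-p_j)^{n-1}\ge np_j(1-np_j)$ we get
\begin{equation}\label{eq:comp}
nj^{-2}(1-np_j)\le\operatorname{Var}S_n^{(j)}\le73\,nj^{-2}.
\end{equation}
Since $V_j(m)/m\to0$, for every $\eta>0$ there is $c_{j,\eta}$ with $V_j(m)\le\eta m+c_{j,\eta}$ for all $m$. Hence $\operatorname{Var}S_n^{(j)}\le\eta nj^{-2}+x_j^2c_{j,\eta}$, and $n^{-1}\operatorname{Var}S_n^{(j)}\to0$ as $n\to\infty$ for each fixed $j$.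

\emph{Choice of $p_j$.} Let $p_1=\frac12$. For $k\ge2$, given $p_1,\dots,p_{k-1}$, choose $p_k\le4^{-k}p_{k-1}$ so small that
\begin{equation}\label{eq:choice}
\sum_{j<k}\operatorname{Var}S_n^{(j)}\le\frac n{k^2}\quad\text{and}\quad\omega(n)\le\frac1{2(k+2)}\qquad\text{for all }n\ge1/p_k .
\end{equation}
This is possible since both inequalities hold for all large $n$. In words, the $k$-th component appears only after the earlier ones have lost their variance.

\emph{The sequence.} Let $X_i=\sum_jX_i^{(j)}$. Since $\sum_jp_j<\infty$, almost surely only finitely many terms are nonzero; since the terms are independent and centered with $\sum_jj^{-2}<\infty$, the series also converges in $L^2$. So $EX_1=0$, $EX_1^2=\sum_jj^{-2}<\infty$, $(X_i)$ is strictly stationary, and $\sigma_n^2=\sum_j\operatorname{Var}S_n^{(j)}$. By Lemmas~\ref{lem:thin} and~\ref{lem:super}, $\phi(n)\le\sum_j\phi_{X^{(j)}}(n)$, where the $j$-th term is at most $\delta2^{-j}$ and tends to $0$ as $n\to\infty$. Hence $\phi(1)\le\delta$, and $\phi(n)\to0$ by dominated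 convergence.

\emph{Three groups of components.} For $n\ge2$ let $k=k(n)=\max\{j:p_j\ge1/n\}$. Then $k(n)\to\infty$, $n\ge1/p_k\ge2^k$ and $np_{k+1}<1$. Let $n$ be so large that $k\ge2$.

The components $j\ge k+2$ are invisible but carry the variance. Indeed $np_{k+2}<4^{-(k+2)}$ and $p_{j+1}\le p_j/2$, so $\sum_{j\ge k+2}np_j\le2\cdot4^{-(k+2)}\le\frac12$. Therefore
\[
P\Bigl(\sum_{j\ge k+2}S_n^{(j)}\ne0\Bigr)\le2\cdot4^{-(k+2)},
\qquad
\sigma_n^2\ge\sum_{j\ge k+2}\frac n{2j^2}\ge\frac n{2(k+2)},
\]
by the lower bound in \eqref{eq:comp} and $\sum_{j\ge l}j^{-2}\ge1/l$. By \eqref{eq:choice} the last quantity is at least $\omega(n)n$, and it tends to infinity because $n\ge2^k$.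

The components $j<k$ are controlled by \eqref{eq:choice}. For the two components $j=k,k+1$, which may be visible and may not yet have lost their variance, we have only the upper bound in \eqref{eq:comp}. Together,
\[
\operatorname{Var}\Bigl(\sum_{j\le k+1}S_n^{(j)}\Bigr)\le\frac n{k^2}+73n\Bigl(\frac1{k^2}+\frac1{(k+1)^2}\Bigr)\le\frac{147\,n}{k^2}.
\]
By Chebyshev's inequality, for every $\theta>0$,
\[
P(|S_n|>\theta\sigma_n)\le2\cdot4^{-(k+2)}+\frac{147n/k^2}{\theta^2n/(2(k+2))}=2\cdot4^{-(k+2)}+\frac{294(k+2)}{\theta^2k^2}\longrightarrow0 .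
\]
This proves Theorem~\ref{thm:main}, given Proposition~\ref{prop:block}.

\section{Signs with negative correlations on all scales}\label{sec:block}

\subsection{The mechanism}\label{sub:toy}

If $\phi_\xi(1)\le\delta$, then (T6) applied to two adjacent blocks of length $n$ gives $V(2n)\ge2(1-2\sqrt\delta)V(n)$. For small $\delta$ the ratio $V(n)/n$ can therefore drop only a little in each doubling, and $V(n)/n\to0$ has to be accumulated over infinitely many scales. The question is whether the dependence created on all these scales can stay small in total.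

Consider first two signs $\xi,\xi'$ with joint law $\frac14(1-\rho\,\xi\xi')$, where $0<\rho\le\frac12$. Each is fair, and $\operatorname{Var}(\xi+\xi')=2(1-\rho)$: the variance loses a factor $1-\rho$. Given $\xi$, the sign $\xi'$ equals $\xi$ with probability $\frac12(1-\rho)$. Its conditional law is at total variation distance $\rho/2$ from the fair law, and
\[
\operatorname{KL}(\text{fair}\,\|\,\text{conditional})=-\tfrac12\log(1-\rho)-\tfrac12\log(1+\rho)=-\tfrac12\log(1-\rho^2)\le\rho^2 .
\]
Now take $K$ independent pairs with parameters $\rho_0,\dots,\rho_{K-1}$ and reveal the first sign of each. By (T1), the conditional law of the second signs is within $\frac12\sum\rho_v$ of the fair law. But relative entropy is additive over products, so (T3) gives the bound $(\frac12\sum\rho_v^2)^{1/2}$, whatever the revealed signs are. The variance is lowered to first order in $\rho_v$ and the dependence is paid for in $\ell^2$. With $\rho_v=\varepsilon/(v+1)$ the product $\prod(1-\rho_v)$ vanishes while $\sum\rho_v^2$ is as small as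 we like.

To make the losses multiply, the pairs must be nested. On scale $v$ a pair consists of two adjacent blocks of length of order $2^v$, the role of the signs is played by bounded odd functions of the normalized block sums, and the two blocks become part of one block of scale $v+1$. A cut between past and future meets one block on each scale, so it separates at most one pair per scale, as in the model above. Two difficulties arise. First, the blocks need a stationary frame. A dyadic frame with a random origin is stationary, but its past determines its future. We use instead a frame generated by independent marks. Second, the pairs separated by a cut are nested and hence dependent. We shall see that the influence of scale $k$ on scale $v>k$ decays geometrically in $v-k$, so that a martingale decomposition replaces the additivity of entropy.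

Fix $\delta\in(0,1)$ and put
\[
C=45000,\qquad\rho_v=\frac\varepsilon{v+1}\ \ (v\ge0),\qquad\gamma_K=\sum_{v\ge K}\rho_v^2,
\]
with $\varepsilon>0$ so small that $4C\gamma_0\le\delta^2$. Then $\rho_v$ is decreasing, $\rho_v\le(4C)^{-1/2}<1/80$, $C\gamma_0\le\frac14$, $\sum\rho_v=\infty$ and $\gamma_K\to0$. Let $\psi(x)=\max(-1,\min(1,x))$; this function is odd, $1$-Lipschitz and bounded by $1$.

\subsection{Marks and words}

Let $(H_n)_{n\in\mathbb Z}$ be independent \emph{marks} with values in $\{0,1,2,\dots\}$ and $P(H_n\ge v)=2^{-v}$. We consider only configurations $\mathbf h=(H_n)$ in the shift-invariant set of full measure on which, for each $v$, there are infinitely many $n>0$ and infinitely many $n<0$ with $H_n\ge v$. A \emph{word of level $v$} is an interval $[s,e)\cap\mathbb Z$, where $s<e$ are consecutive elements of $\{n:H_n\ge v\}$; the level is part of the data. Its \emph{shape} is the string $(H_{s+1},\dots,H_{e-1})$ of marks strictly inside. Words of level $0$ are single points. The words of level $v$ partition $\mathbb Z$,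 and a word $W$ of level $v+1$ is a union of consecutive words $W_1,\dots,W_M$ of level $v$, its \emph{children}, numbered from the left. The shape of $W$ determines $M$ and the shapes of the children.

All independence properties of words come from one renewal computation. For a string $b$ of marks let $\wp(b)$ be the product of $P(H_0=h)$ over its letters $h$, with $\wp(\emptyset)=1$. A \emph{$v$-sequence} is a sequence $(H'_i)_{i\ge0}$ of independent variables in which $H'_0$ has the law of $H_0$ given $H_0\ge v$ and the others have the law of $H_0$. For example, given $H_s\ge v$, the sequence $(H_{s+i})_{i\ge0}$ is a $v$-sequence independent of $(H_n)_{n<s}$.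

\begin{lemma}\label{lem:renewal}
Let $(H'_i)_{i\ge0}$ be a $v$-sequence, let $0=s_1<s_2<\dots$ be the indices with $H'_i\ge v$, and let $b_i=(H'_{s_i+1},\dots,H'_{s_{i+1}-1})$.
\begin{itemize}
\item[(a)] The strings $b_i$ are i.i.d.\ with law $\beta_v(b)=2^{-v}\wp(b)$ on strings with letters $<v$; the marks $H'_{s_i}$ are i.i.d.\ with the law of $H_0$ given $H_0\ge v$; and the two sequences are independent. In particular $(H'_{s_2+i})_{i\ge0}$ is again a $v$-sequence, independent of $b_1$.
\item[(b)] Let $s$ be the first index with $H'_s\ge v+1$. Then $(H'_{s+i})_{i\ge0}$ is a $(v+1)$-sequence independent of the string $(H'_0,\dots,H'_{s-1})$.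
\end{itemize}
\end{lemma}

\begin{proof}
The sequence $H'$ begins with a given string $c$, whose first letter is $\ge v$, with probability $2^v\wp(c)$. (a) Prescribing $b_1,\dots,b_r$ and the values $h_1,\dots,h_{r+1}$ of $H'_{s_1},\dots,H'_{s_{r+1}}$ prescribes the initial string $h_1b_1h_2\cdots b_rh_{r+1}$. Its probability is
\[
2^v\prod_{i\le r+1}\wp(h_i)\prod_{i\le r}\wp(b_i)=\prod_{i\le r+1}2^v\wp(h_i)\prod_{i\le r}2^{-v}\wp(b_i),
\]
which is the asserted product law. The sequence from $s_2$ on is assembled from $(H'_{s_i},b_i)_{i\ge2}$ as $H'$ is from $(H'_{s_i},b_i)_{i\ge1}$. (b) Let $c$ be a possible value of $(H'_0,\dots,H'_{s-1})$, possibly empty, and let $d$ be a string with first letter $\ge v+1$. The probability of beginning with $cd$ is $2^v\wp(c)\wp(d)=\frac12\wp(c)\cdot2^{v+1}\wp(d)$, again a product.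
\end{proof}

A shape of level $v$ is called \emph{generic} if it is random with law $\beta_v$. By (a), given $H_s\ge v$, the word of level $v$ starting at $s$ has a generic shape. Apply (a) to the marks from $s$ on, given $H_s\ge v$, and condition further on $H_s\ge v+1$. This does not affect the strings $b_i$ or the marks $H'_{s_i}$, $i\ge2$, each of which is $\ge v+1$ with probability $\frac12$. Hence \emph{a generic word of level $v+1$ has $M$ children with $P(M=k)=2^{-k}$, $k\ge1$, and their shapes are i.i.d.\ generic of level $v$ and independent of $M$.} We shall use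
\[
EM=2,\qquad P(M\ge2)=\tfrac12,\qquad E[M(M-1)]=4 .
\]

\subsection{Laws of the signs on a word}

For signs $(\xi_n)_{n\in W}$ write $S_W=\sum_{n\in W}\xi_n$. We define, recursively in the level, a probability law $\pi_W$ on $\{\pm1\}^W$ for each word $W$, depending up to translation only on its level and shape, and numbers $a_v>0$. A \emph{generic word with signs} of level $v$ is a generic shape together with signs drawn from $\pi_W$; expectation under this two-stage law is written $\mathbb E_v$, and
\[
a_v^2=\mathbb E_vS_W^2,\qquad r_v(W)=\psi(S_W/a_v)\quad\text{for words $W$ of level }v .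
\]
For level $0$, $\pi_W$ is the fair law, so $a_0=1$. For a word $W$ of level $v+1$ with children $W_1,\dots,W_M$ put
\begin{equation}\label{eq:pi}
\pi_W=f_W\cdot\bigotimes_{i\le M}\pi_{W_i},\qquad f_W=1-\rho_v\,r_v(W_1)\,r_v(W_2)\,\mathbf 1_{\{M\ge2\}} .
\end{equation}
That $0<a_v<\infty$ for all $v$ is part of Lemma~\ref{lem:moments}. The truncation by $\psi$ keeps $f_W$ between $1-\rho_v$ and $1+\rho_v$.

By induction $\pi_W$ is invariant under $\xi\mapsto-\xi$, because $r_v(W_1)r_v(W_2)$ is even. Hence $E_{\pi_W}r_v(W)=0$ for words of level $v$, and integrating $f_W$ over the signs of $W_1$ alone, or of $W_2$ alone, gives $1$. This yields the facts on which everything rests: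
\begin{itemize}
\item[(W1)] $\pi_W$ is a probability law, and its marginal on each child $W_i$ is $\pi_{W_i}$;
\item[(W2)] the pair $(W_1,W_2)$ and the children $W_3,\dots,W_M$ are independent;
\item[(W3)] the children $W_2,\dots,W_M$ are independent.
\end{itemize}
At the first level the construction is the model of Section~\ref{sub:toy}: $r_0(\{n\})=\xi_n$, the first two signs of a word of level $1$ form a pair with $\rho=\rho_0$, the others are fair and independent, $E_{\pi_W}S_W^2=M-2\rho_0\mathbf 1_{\{M\ge2\}}$, and $a_1^2=2-\rho_0$.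

At higher levels the loss of variance is $\rho_v$ times the square of the correlation between $S_W$ and $r_v(W)$. This correlation would be negligible if the variance of $S_W/a_v$ came from rare large values, which $\psi$ cuts off. A uniform bound on fourth moments excludes this.

\begin{lemma}\label{lem:moments}
For all $v\ge0$,
\begin{equation}\label{eq:a}
1.96\,a_v^2\le a_{v+1}^2\le2a_v^2,\qquad a_v^2\le2^v,\qquad a_k\le1.4^{-(v-k)}a_v\quad(k\le v),
\end{equation}
and $2^{-v}a_v^2\to0$ as $v\to\infty$.
\end{lemma}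

\begin{proof}
\emph{Second moments.} Suppose $0<a_v<\infty$. For a word $W$ of level $v$ let $\sigma^2(W)=E_{\pi_W}S_W^2$ and $m(W)=E_{\pi_W}[S_Wr_v(W)]\ge0$, and let $m_v=\mathbb E_v[S_Wr_v(W)]$. Let now $W$ have level $v+1$. By \eqref{eq:pi} and symmetry $E_{\pi_W}S_{W_1}S_{W_2}=-\rho_vm(W_1)m(W_2)$, and the other pairs of children are uncorrelated by (W2). So
\[
\sigma^2(W)=\sum_{i\le M}\sigma^2(W_i)-2\rho_v\mathbf 1_{\{M\ge2\}}m(W_1)m(W_2).
\]
Averaging over the generic shape, with $EM=2$ and $P(M\ge2)=\frac12$,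
\begin{equation}\label{eq:rec}
a_{v+1}^2=2a_v^2-\rho_vm_v^2 .
\end{equation}
Since $|r_v|\le1$ we have $0\le m_v\le\mathbb E_v|S_W|\le a_v$, and $\rho_v\le0.04$. This gives the first inequalities in \eqref{eq:a}, hence $0<a_{v+1}<\infty$; the others follow from $a_0=1$ and $1.4^2=1.96$.

\emph{Fourth moments.} Let $\kappa_v=a_v^{-4}\mathbb E_vS_W^4$, so $\kappa_0=1$. Let $W$ have level $v+1$ and $M\ge2$, write $S_i=S_{W_i}$, $r_i=r_v(W_i)$, and let $E_i$ be expectation under $\pi_{W_i}$. Under $\pi_W$,
\[
ES_1^2S_2^2=\sigma^2(W_1)\sigma^2(W_2)-\rho_vE_1[S_1^2r_1]\,E_2[S_2^2r_2]=\sigma^2(W_1)\sigma^2(W_2),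
\]
because $S_i^2r_i$ is odd, and
\[
ES_1^3S_2=-\rho_vE_1[S_1^3r_1]\,E_2[S_2r_2]\le0,\qquad ES_1S_2^3=-\rho_vE_1[S_1r_1]\,E_2[S_2^3r_2]\le0,
\]
because $r_i$ has the sign of $S_i$. Thus $T=S_1+S_2$ satisfies $ET^4\le ES_1^4+ES_2^4+6\sigma^2(W_1)\sigma^2(W_2)$ and $ET^2\le\sigma^2(W_1)+\sigma^2(W_2)$. For independent centered variables $T_i$ one has $E(\sum T_i)^4=\sum ET_i^4+6\sum_{i<j}ET_i^2ET_j^2$. Applying this to $T,S_3,\dots,S_M$, by (W2),
\[
E_{\pi_W}S_W^4\le\sum_{i\le M}E_iS_i^4+6\sum_{i<j\le M}\sigma^2(W_i)\sigma^2(W_j),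
\]
which is trivially true for $M=1$. Averaging, $\kappa_{v+1}a_{v+1}^4\le(2\kappa_v+3E[M(M-1)])a_v^4=(2\kappa_v+12)a_v^4$. As $a_{v+1}^4\ge3.84\,a_v^4$ and $(2\cdot7+12)/3.84<7$, induction gives $\kappa_v\le7$ for all $v$.

\emph{Decay.} Let $x=S_W/a_v$ under $\mathbb E_v$, so $\mathbb E_vx^2=1$ and $\mathbb E_vx^4\le7$. We have $x\psi(x)=\min(x^2,|x|)\ge x^2/4$ on $\{|x|\le4\}$, and $\mathbb E_v[x^2;|x|>4]\le7/16$. So $m_v/a_v=\mathbb E_v[x\psi(x)]\ge\frac14\cdot\frac9{16}>\frac18$, and \eqref{eq:rec} gives $2^{-(v+1)}a_{v+1}^2\le2^{-v}a_v^2(1-\rho_v/128)$. Since $\sum\rho_v=\infty$, the claim follows. This is the only place where the divergence of $\sum\rho_v$ is used.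
\end{proof}

\subsection{The process and its truncations}

Let $B_v$ be the word of level $v$ that contains $0$. Then $B_v$ is a child of $B_{v+1}$, and the interval $[-N,N]$ lies in $B_v$ as soon as $v$ exceeds all marks in $(-N,N]$. By (W1) the laws $\pi_{B_v}$ are consistent, so by Kolmogorov's extension theorem there is a unique law $P_{\mathbf h}$ of $(\xi_n)_{n\in\mathbb Z}$ with marginal $\pi_{B_v}$ on $B_v$ for every $v$. Every word $W$ is a descendant of $B_v$ for large $v$, so the marginal of $P_{\mathbf h}$ on $W$ is $\pi_W$. This property characterizes $P_{\mathbf h}$ and does not refer to the origin; hence $\mathbf h\mapsto P_{\mathbf h}$ commutes with the shift. The map is measurable: the $P_{\mathbf h}$-probability of a cylinder event is the eventually constant limit of its probabilities under $\pi_{B_v}$, each a function of the position and shape of $B_v$, which take countably many values. Let $P$ be the law of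
\[
\zeta_n=(H_n,\xi_n),\qquad n\in\mathbb Z,
\]
when the marks are drawn as above and the signs from $P_{\mathbf h}$. Then $(\zeta_n)$ is strictly stationary, $\xi_n=\pm1$ and $E\xi_n=0$. The sequence of Proposition~\ref{prop:block} is $(\xi_n)_{n\ge1}$.

For $L\ge1$ let $P^{(L)}$ be the law with the same marks under which, given $\mathbf h$, the words of level $L$ are independent with laws $\pi_W$. It is stationary for the same reason. Given $\mathbf h$, the two laws of the signs agree on any interval contained in one word of level $L$, and $[-N,N]$ is such an interval unless some mark in $(-N,N]$ is $\ge L$. Hence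
\begin{equation}\label{eq:trunc}
|P(E)-P^{(L)}(E)|\le2N\,2^{-L}\qquad\text{for }E\in\sigma(\zeta_{-N},\dots,\zeta_N).
\end{equation}

\subsection{The words to the right of the origin}

Both the variance and the mixing estimates look at the process from the cut between the times $0$ and $1$. Let
\[
\lambda_v=\max\{n\le0:H_n\ge v\},\qquad\tau_v=\min\{n\ge1:H_n\ge v\},
\]
so $B_v=[\lambda_v,\tau_v)$ and $\tau_0=1$. The other children of $B_{v+1}$ are the \emph{siblings} of $B_v$. Let $R_{v,1},\dots,R_{v,N_v}$, $N_v\ge0$, be the siblings to the right of $B_v$; they fill $[\tau_v,\tau_{v+1})$. Let $i_v$ be the index of $B_v$ among the children of $B_{v+1}$, and if $i_v=2$ let $B_v^-$ be its left sibling (Figure~\ref{fig:words}). Put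
\[
Y_v=\sum_{i\le N_v}S_{R_{v,i}},\qquad F_v=\sum_{1\le n<\tau_v}\xi_n=\sum_{u<v}Y_u,\qquad F_v^-=\sum_{\lambda_v\le n\le0}\xi_n,
\]
so that $S_{B_v}=F_v^-+F_v$ and $F_0=0$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.05cm,y=0.75cm]
\foreach \x/\y in {-4/2,-3/0,-2/1,-1/0,0/0,1/0,2/1,3/0,4/1,5/2}{
  \node at (\x+0.5,4.4) {\small $\x$};
  \node at (\x+0.5,3.6) {\small $\y$};}
\foreach \x in {-4,...,4} \draw (\x+0.05,2.1) rectangle (\x+0.95,2.9);
\foreach \x/\y in {-4/-2,-2/2,2/4,4/5} \draw (\x+0.05,1.1) rectangle (\y-0.05,1.9);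
\draw (-3.95,0.1) rectangle (4.95,0.9);
\draw[dashed] (1,-0.2) -- (1,4.8);
\node at (0.5,2.5) {\small $B_0$}; \node at (1.5,2.5) {\small $R_{0,1}$};
\node at (-3,1.5) {\small $B_1^-$}; \node at (-0.5,1.5) {\small $B_1$};
\node at (3,1.5) {\small $R_{1,1}$}; \node at (4.5,1.5) {\small $R_{1,2}$};
\node at (-0.5,0.5) {\small $B_2$};
\node[left] at (-4.1,4.4) {\small $n$}; \node[left] at (-4.1,3.6) {\small $H_n$};
\node[left] at (-4.1,2.5) {\small level $0$}; \node[left] at (-4.1,1.5) {\small level $1$};
\node[left] at (-4.1,0.5) {\small level $2$};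
\end{tikzpicture}
\caption{Marks $H_n$ and the words they define: a word of level $v$ starts at each $n$ with $H_n\ge v$ and ends just before the next such $n$. The word $B_v$ contains $0$, the dashed line is the cut between past and future, and $R_{v,1},R_{v,2},\dots$ are the words of level $v$ that follow $B_v$ inside $B_{v+1}$. Only the first two children of a word are correlated with each other. Here $B_0$ is the third child of $B_1$, so the correlated pair in $B_1$ lies in the past, while $B_1$ is the second child of $B_2$, so the pair $(B_1^-,B_1)$ reaches across the cut.}\label{fig:words}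
\end{figure}

\begin{lemma}\label{lem:indep}
The data $\mathcal D_v=(N_v;\text{ shapes of }R_{v,1},\dots,R_{v,N_v})$, $v\ge0$, are functions of $(H_n)_{n\ge1}$ and are independent. For each $v$, $P(N_v\ge k)=2^{-k}$, so $EN_v=1$, and given $N_v$ the shapes are i.i.d.\ generic of level $v$.
\end{lemma}

\begin{proof}
We show by induction that $(H_{\tau_v+i})_{i\ge0}$ is a $v$-sequence independent of $(\mathcal D_0,\dots,\mathcal D_{v-1})$. For $v=0$ this holds since $\tau_0=1$. Suppose it holds for $v$. The data $\mathcal D_v$ are a function of $(H_{\tau_v},\dots,H_{\tau_{v+1}-1})$, so by Lemma~\ref{lem:renewal}(b) the sequence $(H_{\tau_{v+1}+i})_{i\ge0}$ is a $(v+1)$-sequence independent of $\mathcal D_v$. Both are functions of $(H_{\tau_v+i})_{i\ge0}$, which is independent of the earlier data. This completes the induction and gives the independence of the $\mathcal D_v$. In the notation of Lemma~\ref{lem:renewal}(a), $N_v$ is the number of marks $H'_{s_i}$ before the first one that is $\ge v+1$, and the shapes are $b_1,\dots,b_{N_v}$.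
\end{proof}

\subsection{The variance}

\begin{lemma}\label{lem:var}
If $2^K\le n<2^{K+1}$, then $V(n)\le73a_K^2$. Hence $V(n)\le73n$ for all $n$ and $V(n)/n\to0$.
\end{lemma}

\begin{proof}
The interval $[1,n]$ meets a bounded expected number of words of level $K$, so we write the sum in terms of whole words of level $K$ and two end pieces.

\emph{End pieces.} The words $R_{v,i}$ are children of $B_{v+1}$ of index $\ge2$. By (W3) they are independent under $P_{\mathbf h}$, so $E_{P_{\mathbf h}}Y_v^2=\sum_{i\le N_v}\sigma^2(R_{v,i})$, and Lemma~\ref{lem:indep} gives $E_PY_v^2=EN_v\,a_v^2=a_v^2$. By \eqref{eq:a},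
\[
\|F_K\|_{L^2(P)}\le\sum_{v<K}a_v\le a_K\sum_{j\ge1}1.4^{-j}=2.5\,a_K .
\]
Let $\tau'=\min\{i>n:H_i\ge K\}$ and $F'=\sum_{n<i<\tau'}\xi_i$. By stationarity $F'$ has the law of $F_K$.

\emph{Decomposition.} For $H_i\ge K$ let $W^i=[i,e_i)$ be the word of level $K$ starting at $i$. The interval $[1,\tau_K)$ and the words $W^i$ with $1\le i\le n$ partition $[1,\tau')$; this includes the case that no mark in $[1,n]$ is $\ge K$, when $\tau_K=\tau'$. Therefore
\[
\xi_1+\dots+\xi_n=F_K+\Sigma-F',\qquad\Sigma=\sum_{1\le i\le n}\mathbf 1_{\{H_i\ge K\}}S_{W^i}.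
\]

\emph{Whole words.} Let $\Lambda$ be the number of $i\in[1,n]$ with $H_i\ge K$. By the Cauchy--Schwarz inequality $\Sigma^2\le\Lambda\sum_i\mathbf 1_{\{H_i\ge K\}}S_{W^i}^2$, and $W^i$ has law $\pi_{W^i}$ under $P_{\mathbf h}$, so $E\Sigma^2\le\sum_{i\le n}E[\mathbf 1_{\{H_i\ge K\}}\sigma^2(W^i)\Lambda]$. Given $H_i\ge K$, we have $\Lambda\le\Lambda_1+2+\Lambda_2$, where $\Lambda_1$ counts the marks $\ge K$ in $[1,i)$, the term $2$ accounts for $i$ and $e_i$, and $\Lambda_2$ counts the marks $\ge K$ in $(e_i,e_i+n]$. Both $\Lambda_1$ and, by Lemma~\ref{lem:renewal}(a), $\Lambda_2$ are independent of the shape of $W^i$, with means at most $n2^{-K}<2$. So each term is at most $2^{-K}\cdot6a_K^2$, and $E\Sigma^2\le12a_K^2$.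

Altogether $V(n)\le(5+\sqrt{12})^2a_K^2\le73a_K^2$. Since $n\ge2^K$, this gives $V(n)/n\le73\cdot2^{-K}a_K^2$, which is at most $73$ and tends to $0$ by Lemma~\ref{lem:moments}.
\end{proof}

\section{Mixing of the signs}\label{sec:mixing}

It remains to prove $\phi_\zeta(1)\le\delta$ and $\phi_\zeta(n)\to0$ for $(\zeta_n)_{n\ge1}$; the bounds for $\xi$ follow. We need the conditional law of the future given the past, for \emph{every} past, since $\phi$ is a supremum. Under $P$ this law involves one factor $f_{B_{v+1}}$ for each level $v$, and $\sum\rho_v=\infty$ gives no control of the infinite product. We therefore work with $P^{(L)}$, where the product is finite, prove bounds that are uniform in $L$, and let $L\to\infty$ by \eqref{eq:trunc}. Until the last step $L\ge1$ is fixed and mostly suppressed in the notation.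

\subsection{Factorization at the cut}

Let $\mathbf p=(\zeta_n)_{n\le0}$ be the past and $\mathbf f=(\zeta_n)_{n\ge1}$ the future. A past is \emph{admissible} if it contains a mark $\ge L$. From an admissible past we read off $\lambda_v$ ($v\le L$) and, for $v<L$, the index $i_v=\#\{n\in[\lambda_{v+1},0]:H_n\ge v\}$, the sum $F_v^-$, and the left siblings of $B_v$ with their signs.

Apply \eqref{eq:pi} to $B_L$, then to its child $B_{L-1}$, and so on down to $B_0=\{0\}$:
\[
\pi_{B_L}=\prod_{v<L}f_{B_{v+1}}\cdot\Bigl(\pi_{B_0}\otimes\bigotimes_{v<L}\ \bigotimes_{W\text{ sibling of }B_v}\pi_W\Bigr).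
\]
Every sibling lies entirely in the past or entirely in the future, and so does every word of level $L$ other than $B_L$. The factor $f_{B_{v+1}}$ involves the first two children of $B_{v+1}$. If $i_v\ge3$ these are left siblings of $B_v$, and the factor depends on the past only. If $i_v\le2$ it equals $1-\rho_vz_v$, where
\[
z_v=\begin{cases}
\psi\bigl((F_v^-+F_v)/a_v\bigr)\,r_v(R_{v,1})\,\mathbf 1_{\{N_v\ge1\}},&i_v=1,\\
r_v(B_v^-)\,\psi\bigl((F_v^-+F_v)/a_v\bigr),&i_v=2,\\
0,&i_v\ge3,
\end{cases}
\]
the last line being a convention. Define two probability laws, with i.i.d.\ marks as before.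
\begin{itemize}
\item $Q^+$, on futures: given $(H_n)_{n\ge1}$, the words $R_{v,i}$ ($v<L$, $i\le N_v$) and the words of level $L$ from $\tau_L$ on are independent with laws $\pi_W$.
\item $Q^-$, on pasts: given $(H_n)_{n\le0}$, take the law under which the sign at $0$ is fair and it, the left siblings of the $B_v$ ($v<L$) and the words of level $L$ to the left of $B_L$ are independent with laws $\pi_W$, and multiply it by $\prod f_{B_{v+1}}$ over the $v<L$ with $i_v\ge3$. These factors involve different words for different $v$ and have mean $1$, so the result is a probability law.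
\end{itemize}
Past and future marks are independent, so
\[
P^{(L)}=e^{U}\,(Q^-\otimes Q^+),\qquad U=\sum_{v<L}u_v,\qquad u_v=\log(1-\rho_vz_v).
\]
Consequently a regular conditional law of $\mathbf f$ given $\mathbf p$ under $P^{(L)}$ is
\[
\mu_{\mathbf p}=\frac{e^{U(\mathbf p,\cdot)}}{E_{Q^+}e^{U(\mathbf p,\cdot)}}\,Q^+,
\]
and this formula makes sense for every admissible $\mathbf p$. For $0\le K\le L$ put $U_{<K}=\sum_{v<K}u_v$, $U_{\ge K}=U-U_{<K}$ and
\[
\mu_{\mathbf p}^{(K)}=\frac{e^{U_{<K}}}{E_{Q^+}e^{U_{<K}}}\,Q^+,\qquad\text{so that }\mu^{(0)}_{\mathbf p}=Q^+,\quad\mu^{(L)}_{\mathbf p}=\mu_{\mathbf p}.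
\]
The law $\mu^{(K)}_{\mathbf p}$ keeps only the interactions across the cut below level $K$, and these depend only on the part of the past from $\lambda_K$ on.

Let $G_v$ consist of $N_v$ and the words $R_{v,1},\dots,R_{v,N_v}$ with their shapes and signs, and let $\mathcal G_k=\sigma(G_0,\dots,G_k)$, with $\mathcal G_{-1}$ trivial. By Lemma~\ref{lem:indep} and the definition of $Q^+$:
\begin{itemize}
\item[(Q1)] under $Q^+$ the blocks $G_0,\dots,G_{L-1}$ are independent, and $Y_v$ is a function of $G_v$ with $E_{Q^+}Y_v=0$, $E_{Q^+}Y_v^2=a_v^2$;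
\item[(Q2)] for fixed $\mathbf p$, $u_v=g_v(F_v,G_v)$ with $F_v=\sum_{u<v}Y_u$, where $|g_v|\le2\rho_v$ and $g_v(\cdot,G_v)$ is Lipschitz with constant $2\rho_v/a_v$.
\end{itemize}
For (Q2) note that $z\mapsto\log(1-\rho z)$ vanishes at $0$ and has derivative at most $\rho/(1-\rho)\le2\rho$ in absolute value on $[-1,1]$, and that $z_v$ is Lipschitz in $F_v$ with constant $1/a_v$.

\subsection{Exponential moments}

We decompose $U$ into martingale differences along the independent blocks $G_k$. The block $G_k$ acts on $u_v$, $v>k$, only by shifting $F_v$ by $Y_k$, which has size $a_k$ and is measured in units of $a_v\ge1.4^{v-k}a_k$. So the $k$-th difference is typically of order $\rho_k$. It is not bounded by a multiple of $\rho_k$, because $Y_k/a_k$ is unbounded; but a value $|Y_k|\approx ta_k$ affects fully only about $\log t$ levels, and a logarithm has the exponential moments that we need.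

\begin{lemma}\label{lem:elem}
\begin{itemize}
\item[(a)] For $t\ge1$, $\sum_{j\ge0}\min(1,1.4^{-j}t)\le5(1+\ln t)$.
\item[(b)] Let $d$ and $t\ge1$ be random variables with $Ed=0$ and $|d|\le\beta(1+\ln t)$ for a constant $\beta\le\frac12$. Then $Ee^d\le1+14\beta^2Et$. The same holds for conditional expectations given a $\sigma$-field.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Since $\ln1.4>\frac13$, at most $1+3\ln t$ indices $j\ge0$ satisfy $1.4^j<t$, and the terms with the remaining indices add up to at most $\sum_{i\ge0}1.4^{-i}=3.5$. (b) Use $e^x\le1+x+\frac12x^2e^{|x|}$. From $\ln t=4\ln t^{1/4}\le4(t^{1/4}-1)$ we get $d^2\le16\beta^2t^{1/2}$, and $e^{|d|}\le e^{1/2}t^{1/2}$. Finally $8e^{1/2}\le14$.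
\end{proof}

\begin{lemma}\label{lem:incr}
Fix an admissible $\mathbf p$ and a set $I\subset\{0,\dots,L-1\}$, and let $U_I=\sum_{v\in I}u_v$ and $d_k=E_{Q^+}[U_I\mid\mathcal G_k]-E_{Q^+}[U_I\mid\mathcal G_{k-1}]$ for $0\le k<L$. Then
\[
|d_k|\le20\rho_k(1+\ln t_k),\qquad t_k=1+|Y_k|/a_k,
\]
and $E_{Q^+}[e^{sd_k}\mid\mathcal G_{k-1}]\le1+C\rho_k^2$ for $s=1,2$.
\end{lemma}

\begin{proof}
A term $u_v$ with $v<k$ is $\mathcal G_{k-1}$-measurable and contributes $0$ to $d_k$. The term $u_k$ contributes at most $4\rho_k$ in absolute value. For $v>k$, (Q1) and (Q2) give $E[u_v\mid\mathcal G_k]=h(F_k+Y_k)$ with $h(x)=E\,g_v(x+Y_{k+1}+\dots+Y_{v-1},G_v)$, a function bounded by $2\rho_v$ and Lipschitz with constant $2\rho_v/a_v$. Also $E[u_v\mid\mathcal G_{k-1}]$ is the average of $h(F_k+Y')$ over an independent copy $Y'$ of $Y_k$, and $E|Y'|\le a_k$. So the contribution of $u_v$ is at most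
\[
\min\bigl(4\rho_v,\,2\rho_v(|Y_k|+a_k)/a_v\bigr)\le4\rho_k\min\bigl(1,1.4^{-(v-k)}t_k\bigr),
\]
by \eqref{eq:a} and $\rho_v\le\rho_k$. Summing over $v\ge k$ with Lemma~\ref{lem:elem}(a) gives the first claim. For the second apply Lemma~\ref{lem:elem}(b) to $sd_k$ with $\beta=40\rho_k\le\frac12$. As $t_k$ is independent of $\mathcal G_{k-1}$ and $Et_k\le2$, the bound is $1+14\cdot1600\cdot2\,\rho_k^2\le1+C\rho_k^2$.
\end{proof}

\begin{lemma}\label{lem:exp}
For every $L\ge1$, every admissible $\mathbf p$ and $0\le K\le L$: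
\begin{itemize}
\item[(a)] $\|d\mu^{(K)}_{\mathbf p}/dQ^+\|_{L^2(Q^+)}\le2$;
\item[(b)] $\operatorname{TV}(\mu_{\mathbf p},\mu^{(K)}_{\mathbf p})\le\eta_K:=\sqrt{C\gamma_K}$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) By Jensen's inequality $E_{Q^+}e^{U_{<K}}\ge e^{E_{Q^+}U_{<K}}$, so the density is at most $\exp(U_{<K}-E_{Q^+}U_{<K})$. Take $I=\{0,\dots,K-1\}$ in Lemma~\ref{lem:incr}. Since $U_{<K}$ is $\mathcal G_{K-1}$-measurable, $U_{<K}-E_{Q^+}U_{<K}=\sum_{k<K}d_k$. Conditioning successively on $\mathcal G_{K-2},\dots,\mathcal G_{-1}$,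
\[
E_{Q^+}e^{2\sum_{k<K}d_k}\le\prod_{k<K}(1+C\rho_k^2)\le e^{C\gamma_0}\le e^{1/4}\le4 .
\]

(b) For $K=L$ there is nothing to prove, so let $K<L$ and write $Q'=\mu^{(K)}_{\mathbf p}$. Then $d\mu_{\mathbf p}/dQ'=e^{U_{\ge K}}/E_{Q'}e^{U_{\ge K}}$, and therefore
\[
\operatorname{KL}(Q'\|\mu_{\mathbf p})=\log E_{Q'}\exp\bigl(U_{\ge K}-E_{Q'}U_{\ge K}\bigr).
\]
The density $dQ'/dQ^+$ is $\mathcal G_{K-1}$-measurable, so conditional expectations given $\mathcal G_k$, $k\ge K-1$, are the same under $Q'$ and $Q^+$. With $I=\{K,\dots,L-1\}$ in Lemma~\ref{lem:incr},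
\[
U_{\ge K}-E_{Q'}U_{\ge K}=D+\sum_{K\le k<L}d_k,\qquad D=E_{Q'}[U_{\ge K}\mid\mathcal G_{K-1}]-E_{Q'}U_{\ge K},
\]
and $E_{Q'}[e^{d_k}\mid\mathcal G_{k-1}]\le1+C\rho_k^2$ for $k\ge K$. The term $D$ is the joint effect of all blocks below level $K$ on the levels $\ge K$. These blocks are not independent under $Q'$, but they act only through $F_K$: for $v\ge K$ we have $E_{Q'}[u_v\mid\mathcal G_{K-1}]=h_v(F_K)$ with $h_v(x)=E_{Q^+}g_v(x+Y_K+\dots+Y_{v-1},G_v)$, bounded by $2\rho_v$ and Lipschitz with constant $2\rho_v/a_v$. The size of $F_K$ under $Q'$ is controlled by (a), (Q1) and \eqref{eq:a}: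
\[
b:=E_{Q'}|F_K|\le2\bigl(E_{Q^+}F_K^2\bigr)^{1/2}=2\Bigl(\sum_{u<K}a_u^2\Bigr)^{1/2}\le2a_K\Bigl(\sum_{j\ge1}1.96^{-j}\Bigr)^{1/2}=\frac{2a_K}{\sqrt{0.96}}\le2.05\,a_K .
\]
Since $|h_v(F_K)-E_{Q'}h_v(F_K)|\le\min(4\rho_v,2\rho_v(|F_K|+b)/a_v)$, we obtain with $t=1+(|F_K|+b)/a_K$
\[
|D|\le4\rho_K\sum_{j\ge0}\min(1,1.4^{-j}t)\le20\rho_K(1+\ln t),\qquad E_{Q'}t=1+2b/a_K\le5.1 .
\]
As $E_{Q'}D=0$, Lemma~\ref{lem:elem}(b) with $\beta=20\rho_K$ gives $E_{Q'}e^D\le1+14\cdot400\cdot5.1\,\rho_K^2\le1+C\rho_K^2$. Conditioning successively, $\operatorname{KL}(Q'\|\mu_{\mathbf p})\le C\rho_K^2+C\gamma_K\le2C\gamma_K$, and (T3) gives (b).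
\end{proof}

\subsection{From uniform bounds to $\phi$-mixing}

Lemma~\ref{lem:exp}(b) with $K=0$ says that every $\mu_{\mathbf p}$ is within $\eta_0\le\delta/2$ of the fixed law $Q^+$; this will give $\phi(1)\le\delta$. To get $\phi(n)\to0$ we compare two pasts, let both processes run for a long time, and use that a mark $\ge K$ in the new stretch screens the levels below $K$ from the old past, while the levels $\ge K$ have total effect $\eta_K\to0$. For this we must restart the explicit formula for $\mu_{\mathbf p}$ at a later time.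

Let $\mathcal E=\{0,1,2,\dots\}\times\{\pm1\}$. For $\mathbf w\in\mathcal E^l$ let $\mathbf p\mathbf w$ be the past obtained by appending $\mathbf w$ to $\mathbf p$ and shifting indices by $l$; it is admissible if $\mathbf p$ is. For a law $\mu$ on futures, $\mu(\mathbf w)$ is the probability that $(\zeta_1,\dots,\zeta_l)=\mathbf w$, and $\mu(\cdot\mid\mathbf w)$ is the law of $(\zeta_{l+i})_{i\ge1}$ given this event. We have $Q^+(\mathbf w)>0$ for all $\mathbf w$, because any finite string of marks has positive probability and all factors $f_W$ are positive. As $\mu_{\mathbf p}$ has a positive density, $\mu_{\mathbf p}(\mathbf w)>0$ as well.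

\begin{lemma}\label{lem:consist}
Let $\mathcal P$ be the set of admissible $\mathbf p$ such that $\mu_{\mathbf p}(\cdot\mid\mathbf w)=\mu_{\mathbf p\mathbf w}$ for all finite strings $\mathbf w$. Then $P^{(L)}$-almost every past lies in $\mathcal P$, and $\mathbf p\in\mathcal P$ implies $\mathbf p\mathbf w\in\mathcal P$ for all $\mathbf w$.
\end{lemma}

\begin{proof}
Fix $l$, let $\nu$ be the law of the past under $P^{(L)}$, and let $\mathbf w=(\zeta_1,\dots,\zeta_l)$. The conditional law of $(\zeta_{l+i})_{i\ge1}$ given $(\mathbf p,\mathbf w)$ is $\mu_{\mathbf p\mathbf w}$ by stationarity, and it is $\mu_{\mathbf p}(\cdot\mid\mathbf w)$ by conditioning first on $\mathbf p$ and then on $\mathbf w$. By (T5) the two agree outside a set $\mathcal N$ of pairs with $\int\sum_{\mathbf w}\mathbf 1_{\mathcal N}(\mathbf p,\mathbf w)\mu_{\mathbf p}(\mathbf w)\,\nu(d\mathbf p)=0$. Since all $\mu_{\mathbf p}(\mathbf w)$ are positive, for $\nu$-almost every $\mathbf p$ they agree for every $\mathbf w\in\mathcal E^l$. Intersect over $l$. If $\mathbf p\in\mathcal P$,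 then $\mu_{\mathbf p\mathbf w}(\cdot\mid\mathbf w')=\mu_{\mathbf p}(\cdot\mid\mathbf w\mathbf w')=\mu_{\mathbf p\mathbf w\mathbf w'}$.
\end{proof}

Let
\[
\Delta_L(n)=\sup\bigl\{|\mu_{\mathbf p}(B)-\mu_{\mathbf p'}(B)|:\mathbf p,\mathbf p'\in\mathcal P,\ B\in\sigma(\zeta_i:i\ge n)\bigr\}.
\]
It is nonincreasing in $n$, and $\Delta_L(1)\le2\eta_0=2\sqrt{C\gamma_0}\le\delta$.

\begin{lemma}\label{lem:rec}
For $0\le K\le L$ and $l,n\ge1$,
\[
\Delta_L(l+n)\le\delta\,\Delta_L(n)+e(K,l),\qquad e(K,l)=2\eta_K+2(1-2^{-K})^{l/2}.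
\]
\end{lemma}

\begin{proof}
Let $\mathbf p,\mathbf p'\in\mathcal P$ and $B\in\sigma(\zeta_i:i\ge l+n)$, and let $B'\in\sigma(\zeta_i:i\ge n)$ be $B$ shifted by $l$. By (T2) there is a pair $(\mathbf w,\mathbf w')$ of random strings of length $l$, distributed as the first $l$ coordinates under $\mu_{\mathbf p}$ and $\mu_{\mathbf p'}$, with $\Pr(\mathbf w\ne\mathbf w')\le\Delta_L(1)\le\delta$. By Lemma~\ref{lem:consist}, $\mu_{\mathbf p}(B)-\mu_{\mathbf p'}(B)$ is the expectation of $\Theta=\mu_{\mathbf p\mathbf w}(B')-\mu_{\mathbf p'\mathbf w'}(B')$, and $\mathbf p\mathbf w,\mathbf p'\mathbf w'\in\mathcal P$. There are three cases.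

If $\mathbf w\ne\mathbf w'$, then $|\Theta|\le\Delta_L(n)$.

If $\mathbf w=\mathbf w'$ and $\mathbf w$ contains a mark $\ge K$, then for both pasts $\mathbf p\mathbf w$ and $\mathbf p'\mathbf w$ the point $\lambda_K$ is the position of the last such mark in $\mathbf w$. For $v<K$ the quantities $i_v$, $F_v^-$ and $r_v(B_v^-)$ are read off from the stretch $[\lambda_{v+1},0]\subset[\lambda_K,0]$, hence from $\mathbf w$. So $U_{<K}(\mathbf p\mathbf w,\cdot)=U_{<K}(\mathbf p'\mathbf w,\cdot)$ and $\mu^{(K)}_{\mathbf p\mathbf w}=\mu^{(K)}_{\mathbf p'\mathbf w}$, and $|\Theta|\le2\eta_K$ by Lemma~\ref{lem:exp}(b).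

In the remaining case $\mathbf w$ contains no mark $\ge K$. Under $Q^+$ this has probability $(1-2^{-K})^l$, so by Lemma~\ref{lem:exp}(a) with $K=L$ and the Cauchy--Schwarz inequality it has probability at most $2(1-2^{-K})^{l/2}$ under $\mu_{\mathbf p}$; here we use $|\Theta|\le1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:block}]
The variance bounds are Lemma~\ref{lem:var}. Iterating Lemma~\ref{lem:rec} from $\Delta_L(1)\le\delta$ gives
\[
\Delta_L(jl+1)\le\delta^{j+1}+\frac{e(K,l)}{1-\delta}\qquad\text{for all }L\ge \max(K,1),\ j\ge0 .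
\]
Let $c_n=\limsup_{L\to\infty}\Delta_L(n)$, which is nonincreasing in $n$ with $c_1\le\delta$. Since $\eta_K\to0$ and $\delta<1$, choosing first $K$, then $l$, then $j$ large shows $c_n\to0$.

Let $A\in\sigma(\zeta_{-N},\dots,\zeta_0)$ and $B\in\sigma(\zeta_n,\dots,\zeta_N)$. With $\nu$ the law of the past under $P^{(L)}$, which is carried by $\mathcal P$,
\[
\bigl|P^{(L)}(A\cap B)-P^{(L)}(A)P^{(L)}(B)\bigr|=\Bigl|\int_A\!\int\bigl(\mu_{\mathbf p}(B)-\mu_{\mathbf p'}(B)\bigr)\,\nu(d\mathbf p')\,\nu(d\mathbf p)\Bigr|\le\Delta_L(n)\,P^{(L)}(A).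
\]
Letting $L\to\infty$ with \eqref{eq:trunc} gives $|P(A\cap B)-P(A)P(B)|\le c_nP(A)$. By (T4) this extends to all $B\in\sigma(\zeta_i:i\ge n)$. By stationarity the cut may be placed at any time $k$, so $\phi_\zeta(n)\le c_n$ for the sequence $(\zeta_n)_{n\ge1}$, and $\phi_\xi\le\phi_\zeta$.
\end{proof}

With Section~\ref{sec:reduction}, the proof of Theorem~\ref{thm:main} is complete.

\section{The variance sits on single large terms}\label{sec:nec}

We prove Theorem~\ref{thm:nec}. The idea is a first-passage argument. Under \eqref{eq:deg} the partial sums rarely exceed a small multiple of $\sigma_n$. If no single term is large, a path that reaches level $2x$ must first reach level $x$ and then, after a gap of length $m$, move by another $\frac34x$; by mixing the second move is unlikely whatever the first part of the path was. The tail of the maximum then decays so fast that its second moment is a small multiple of $\sigma_n^2$, which is absurd. So large single terms must contribute.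

Let $\phi(m)\le1/64$. For $n\ge1$ put, with $S_0=0$,
\[
a=\sigma_n/32,\qquad\varepsilon_n=\max_{0\le l\le n}P(|S_l|>a),\qquad M=\max_{i\le n}|X_i|,\qquad S^*=\max_{i\le n}|S_i| .
\]
We use repeatedly that $P(A\cap B)\le P(A)(P(B)+\phi(m))$ for $A\in\mathcal F_1^i$, $B\in\mathcal F_{i+m+1}^\infty$.

\emph{Step 0: $\varepsilon_n\to0$.} Hypothesis \eqref{eq:deg} compares $S_l$ with $\sigma_l$, so we need $\sigma_l\le2\sigma_n$ for $l\le n$. For $l+m\le n$ write $S_n=S_l+(X_{l+1}+\dots+X_{l+m})+S'$. By (T6), $|\operatorname{Cov}(S_l,S')|\le\frac14\sigma_l\|S'\|_2$, so with $y=\|S'\|_2$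
\[
\|S_l+S'\|_2^2\ge\sigma_l^2-\tfrac12\sigma_ly+y^2=\tfrac{15}{16}\sigma_l^2+(y-\tfrac14\sigma_l)^2\ge\tfrac{15}{16}\sigma_l^2,
\]
and $\sigma_n\ge\sqrt{15/16}\,\sigma_l-m\sigma_1$. For $n-m<l\le n$ we have $\sigma_l\le\sigma_n+m\sigma_1$. As $\sigma_n\to\infty$, $\sigma_l\le2\sigma_n$ for all $l\le n$ once $n$ is large, and then $P(|S_l|>a)\le P(|S_l|>\sigma_l/64)$. Given $\eta>0$, this is at most $\eta$ for $l\ge l_0$ by \eqref{eq:deg}, and for the finitely many $l<l_0$ we have $P(|S_l|>a)\to0$ because $a\to\infty$. Hypothesis \eqref{eq:deg} is used only here. Without it the theorem fails: for i.i.d.\ $X_j$ the left side of the asserted inequality is $o(n)=o(\sigma_n^2)$.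

\emph{Step 1: $P(S^*>3a)\le q_n:=2\varepsilon_n+\phi(m)+P(mM>a)$.} Let $T$ be the first $i\le n$ with $|S_i|>3a$. On $\{T=i,\,mM\le a\}$ we have $|S_{\min(i+m,n)}|>2a$. So either $|S_n|>a$, or $i+m<n$ and $|S_n-S_{i+m}|>a$. By stationarity and mixing the second possibility, jointly with $T=i$, has probability at most $P(T=i)(\varepsilon_n+\phi(m))$. Summing over $i$ and adding $P(|S_n|>a)\le\varepsilon_n$ and $P(mM>a)$ gives the claim.

\emph{Step 2: for $x\ge8a$,}
\[
P(S^*>2x)\le P\bigl(4(m+1)M>x\bigr)+(\phi(m)+q_n)\,P(S^*>x).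
\]
Let $T$ be the first $i\le n$ with $|S_i|>x$, and suppose $4(m+1)M\le x$. Since $|S_{T-1}|\le x$, we have $|S_j|\le x+(m+1)M\le\frac54x$ for all $j\le\min(T+m,n)$. So $S^*>2x$ forces $|S_j-S_{T+m}|>\frac34x\ge6a$ for some $j$ with $T+m<j\le n$. By stationarity, mixing and Step 1, this has probability at most $P(S^*>6a)+\phi(m)\le q_n+\phi(m)$ given $T=i$. Sum over $i$, using $\sum_iP(T=i)=P(S^*>x)$.

\emph{Step 3: integration.} Multiply by $2x$ and integrate over $x\ge8a$. For a random variable $Z\ge0$ we have $\int_0^\infty2xP(Z>x)\,dx=EZ^2$ and $\int_y^\infty2xP(Z>x)\,dx\le E[Z^2;Z>y]$. The left side is at least $\frac14ES^{*2}-64a^2$, where $ES^{*2}<\infty$. With $P(4(m+1)M>x)\le nP(4(m+1)|X_1|>x)$ we obtain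
\begin{equation}\label{eq:int}
\tfrac14ES^{*2}-64a^2\le16(m+1)^2\,nE\Bigl[X_1^2;|X_1|>\frac{2a}{m+1}\Bigr]+(\phi(m)+q_n)\,ES^{*2}.
\end{equation}
Let $\theta_n=\sigma_n^{-2}\,nE[X_1^2;|X_1|>a/m]$; note $a/m=\sigma_n/(32m)$. Then
\[
P(mM>a)\le nP(|X_1|>a/m)\le nm^2a^{-2}E[X_1^2;|X_1|>a/m]=1024\,m^2\theta_n .
\]
Suppose $\theta_n\le2^{-15}m^{-2}$ for some $n$ with $2\varepsilon_n\le\frac1{32}$. Then $P(mM>a)\le\frac1{32}$ and $\phi(m)+q_n=2\phi(m)+2\varepsilon_n+P(mM>a)\le\frac3{32}<\frac18$. Since $2a/(m+1)\ge a/m$, inequality \eqref{eq:int} gives $\frac18ES^{*2}\le64a^2+16(m+1)^2\theta_n\sigma_n^2$. With $\sigma_n^2\le ES^{*2}$ and $512a^2=\frac12\sigma_n^2$,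
\[
\sigma_n^2\le\tfrac12\sigma_n^2+128(m+1)^2\theta_n\sigma_n^2,
\]
so $\theta_n\ge\frac1{256(m+1)^2}\ge2^{-10}m^{-2}$, a contradiction. By Step 0, $\theta_n>2^{-15}m^{-2}$ for all large $n$, which is the inequality of Theorem~\ref{thm:nec}.

For the consequences fix one such $m$, which exists by $\phi$-mixing. Since $EX_1^2<\infty$ and $\sigma_n\to\infty$, dominated convergence gives $\sigma_n^2\le2^{15}m^2\,nE[X_1^2;|X_1|>\sigma_n/(32m)]=o(n)$. For the moments we need a lower bound on the growth of $\sigma_n$.

\begin{lemma}\label{lem:doubling}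
Let $(X_j)$ be strictly stationary and $\phi$-mixing, with $EX_1=0$, $EX_1^2<\infty$ and $\sigma_n\to\infty$. For every $\beta<2$ there is $n_0$ with $\sigma_{2n}^2\ge\beta\sigma_n^2$ for all $n\ge n_0$.
\end{lemma}

\begin{proof}
We may assume $\beta>0$. Choose $k$ with $\beta':=2(1-2\phi(k)^{1/2})>\beta$, and let $S'=X_{n+k+1}+\dots+X_{2n+k}$. By (T6), $\|S_n+S'\|_2^2\ge2\sigma_n^2-4\phi(k)^{1/2}\sigma_n^2=\beta'\sigma_n^2$. The sums $S_{2n}$ and $S_n+S'$ each differ from $S_{2n+k}$ by $k$ terms, so $\sigma_{2n}\ge\|S_n+S'\|_2-2k\sigma_1\ge\sqrt{\beta'}\,\sigma_n-2k\sigma_1$, which is at least $\sqrt\beta\,\sigma_n$ for large $n$.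
\end{proof}

Suppose $E|X_1|^r<\infty$ for some $r>2$. On $\{|X_1|>\sigma_n/(32m)\}$ we have $X_1^2\le|X_1|^r(32m/\sigma_n)^{r-2}$, so $\sigma_n^2\le2^{15}m^2\,n\,(32m/\sigma_n)^{r-2}E|X_1|^r$ for large $n$, that is, $\sigma_n^r=O(n)$. Choose $\beta\in(1,2)$ with $\beta^{r/2}>2$, which is possible since $2^{r/2}>2$, and take $n_0$ from Lemma~\ref{lem:doubling} so large that $\sigma_{n_0}>0$. Then $\sigma_{2^sn_0}^r\ge\beta^{sr/2}\sigma_{n_0}^r$ for all $s\ge0$, which is not $O(2^s)$. This contradiction completes the proof of Theorem~\ref{thm:nec}.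

\begin{thebibliography}{9}

\bibitem{DDP} Dehling, Denker and Philipp (1986).

\bibitem{LT} \emph{Limit theorems for mixing sequences without rate assumptions},\\
\texttt{https://www.projecteuclid.org/download/pdf\_1/euclid.aop/1022855651}.

\bibitem{Pel} Peligrad (1993).

\end{thebibliography}
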